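
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{fact}[theorem]{Fact}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Riemannian foliations on simply connected manifolds\\ that do not come from Seifert fibrations}


\begin{abstract}
A Riemannian foliation on a compact simply connected manifold $Y$ is the pull-back, under a classifying map $p:Y\to X$, of the foliation of a compact orbifold $X$ by the orbits of a dense contractible subgroup $L$ of a torus acting on $X$. It was conjectured that $p$ can be chosen to be the projection of a Seifert fibration whose generic fiber is a closed manifold homotopy equivalent to the generic leaf. We disprove this. We construct a Riemannian foliation of codimension $2$ on a closed simply connected smooth $7$-manifold, with $X=S^3$ and $L\cong\mathbb R$, whose generic leaf is homotopy equivalent to the closed simply connected topological $4$-manifold with intersection form $E_8\oplus E_8$, hence to no closed smooth manifold. We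 also determine which intersection forms occur in this way when $\dim L=1$, and show that the homotopy type of the generic leaf gives no obstruction when $\dim Y-\dim X\le 3$.
\end{abstract}

\section{Introduction}

\subsection{The structure of a Riemannian foliation}

Manifolds, foliations and Seifert fibrations are smooth; when a manifold is only topological we say so. A \emph{generalized Seifert fibration} on a manifold or orbifold is a foliation whose leaves are compact with finite holonomy. Its leaf space is an orbifold, the \emph{base space}; the quotient map onto it is the \emph{projection}, and a leaf with trivial holonomy is a \emph{generic fiber}.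

Let $\mathscr F$ be a Riemannian foliation on a compact simply connected manifold $Y$. A \emph{generic leaf} $F$ of $\mathscr F$ is a leaf without holonomy whose closure $\overline F$ has maximal dimension; all generic leaves have the same homotopy type. Maps into orbifolds, transversality and pull-backs are taken in the usual orbifold sense. Homotopy theory of an orbifold $X$ is that of its classifying space $BX$; in particular the homotopy fiber of a map $Y\to X$ is that of the induced map $Y\to BX$.

We use the following structure theory (Theorems 1.2 and 1.4 of \cite{Source}). To $\mathscr F$ one associates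
\begin{itemize}
\item a compact connected oriented orbifold $X$, simply connected in the orbifold sense, called the orbifold associated to $\mathscr F$;
\item a smooth effective action of a torus $T^r$ on $X$;
\item a dense subgroup $L\subset T^r$, which is an immersed connected Lie subgroup, contractible in its own topology, so that $L\cong\mathbb R^m$; it acts locally freely on $X$, and its orbits are the leaves of a foliation $\mathscr F_X$;
\item a smooth map $p:Y\to X$, called the \emph{classifying map}, with these properties:
\begin{itemize}
\item[(C1)] $p$ is transverse to $\mathscr F_X$, and $\mathscr F=p^*\mathscr F_X$;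
\item[(C2)] $p$ induces an equivalence between the holonomy pseudogroups of $\mathscr F$ and $\mathscr F_X$ (this is the sense in which $X$ is associated to $\mathscr F$);
\item[(C3)] the homotopy fiber of $p$ has the homotopy type of the generic leaf $F$;
\item[(C4)] the cohomological dimension of $F$ equals $\dim Y-\dim X=\dim\overline F-r$.
\end{itemize}
\end{itemize}
Throughout we write $m=\dim L$ and $d=\dim Y-\dim X$. Leaves of $\mathscr F$ have dimension $d+m$.

\subsection{The conjecture}

There is an obvious way to produce such foliations. Suppose that $Y$ is a simply connected manifold with a generalized Seifert fibration $p:Y\to X$ whose generic fiber is a compact manifold $F_0$, and that $X$ carries a torus action and a foliation $\mathscr F_X$ as above. Then $p^*\mathscr F_X$ is a Riemannian foliation with associated orbifold $X$ \cite{Source}. For example, let $X=S^3\subset\mathbb C^2$ with the standard action of $T^2$, let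
\[
L_\alpha=\{(e^{it},e^{i\alpha t}):t\in\mathbb R\},\qquad \alpha \text{ irrational},
\]
and let $P$ be a closed simply connected manifold. On $Y=P\times S^3$ with $p=\mathrm{pr}_2$ the leaves are the products of $P$ with the orbits of $L_\alpha$; the generic leaf is $P\times\mathbb R$. In general one might expect the generic leaf, of dimension $d+m$, to look like a $d$-dimensional closed manifold times $\mathbb R^m$, the factor $\mathbb R^m$ being an orbit of $L$. For $m=0$ this is what happens: the leaves of $\mathscr F$ are then the fibers of $p$ (Theorem~\ref{thm:range}(a)). The conjecture in \cite{Source} says that every Riemannian foliation on a compact simply connected manifold arises in this way.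

\begin{conjecture}
Let $\mathscr F$ be a Riemannian foliation on a compact simply connected manifold $Y$, and fix the associated orbifold $X$ with its torus action and foliation $\mathscr F_X$. Then there is a generalized Seifert fibration on $Y$ with base space $X$ whose projection $p:Y\to X$ is a classifying map, that is, satisfies \textup{(C1)--(C4)}, and whose generic fiber is a compact manifold $F_0$ homotopy equivalent to the generic leaf $F$.
\end{conjecture}

Since $Y$ is closed, the leaves of a Seifert fibration on it are closed smooth manifolds without boundary. So the conjecture has a consequence that does not mention $p$: \emph{the generic leaf is homotopy equivalent to a closed smooth manifold.} This consequence already fails.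

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $N$ be the closed simply connected topological $4$-manifold with intersection form $E_8\oplus E_8$. There are a closed simply connected smooth $7$-manifold $Y$, homeomorphic to $N\times S^3$, and a Riemannian foliation $\mathscr F$ of codimension $2$ on $Y$ such that
\begin{itemize}
\item the orbifold associated to $\mathscr F$ is $X=S^3\subset\mathbb C^2$ with the standard action of $T^2$ and $L=L_\alpha\cong\mathbb R$, for some irrational $\alpha$; there is a classifying map $p:Y\to S^3$ with properties \textup{(C1)--(C4)};
\item the generic leaf $F$ is homotopy equivalent to $N$, and no closed smooth manifold is homotopy equivalent to $F$.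
\end{itemize}
Hence the conjecture is false.
\end{theorem}

The next two theorems delimit this example.

\begin{theorem}\label{thm:forms}
Let $Q$ be a unimodular symmetric bilinear form over $\mathbb Z$. The following are equivalent.
\begin{itemize}
\item[(i)] Some Riemannian foliation on a compact simply connected manifold, with $m=1$, has generic leaf homotopy equivalent to a closed simply connected topological $4$-manifold with form $Q$.
\item[(ii)] $Q$ is not an even form of signature $\equiv8\pmod{16}$.
\end{itemize}
If \textup{(ii)} holds and $Q$ is not the form of a closed simply connected smooth $4$-manifold (for example if $Q$ is definite and not diagonalizable, such as $E_8\oplus\langle1\rangle$), then there is a counterexample to the conjecture with $X=S^3$ and generic leaf of form $Q$.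
\end{theorem}

\begin{theorem}\label{thm:range}
\begin{itemize}
\item[(a)] If $m=0$ the conjecture holds. For every $m\ge1$ there is a counterexample with $d=4$.
\item[(b)] If $d\le3$, the generic leaf is always homotopy equivalent to a closed smooth manifold. So $d=4$ is the smallest dimension in which the homotopy type of $F$ can violate the conjecture.
\item[(c)] In codimension at most $1$ the conjecture holds. So codimension $2$ in Theorem~\ref{thm:main} is minimal.
\end{itemize}
\end{theorem}

\subsection{The idea}

The leaf only has to look like a closed manifold \emph{after} multiplication with $\mathbb R^m$, and in dimension four this is a weaker condition. The manifold $N$ of Theorem~\ref{thm:main} is not homotopy equivalent to a smooth manifold, by Donaldson's theorem; but its Kirby--Siebenmann invariant vanishes, and so $N\times\mathbb R$ is smoothable. Consider the topological product $N\times S^3$ and pull back the orbits of $L_\alpha$ under $\mathrm{pr}_2$. The generic leaf is $N\times\mathbb R$, so each generic leaf can be smoothed. To smooth all leaves coherently is another matter, since they are dense in $6$-dimensional sets, and we do not attempt it. Instead we smooth the corresponding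 foliation of slope $1$, whose leaves are compact, and change the slope afterwards.

\emph{Slope $1$.} For $\alpha=1$ the orbits are the fibers of the Hopf map $h:S^3\to S^2$, and the foliation is a bundle over $S^2$ with compact fiber $N\times S^1$. Smoothing theory turns the question of smoothing this bundle fiberwise into one about the tangent microbundle along the fibers, and there the answer is clear, since that microbundle is pulled back from $N$ (Section~\ref{sec:bundle}). The result is a smooth $Y$ homeomorphic to $N\times S^3$ and a smooth map $p:Y\to S^3$ homotopic to $\mathrm{pr}_2$ such that $h\circ p$ is a submersion.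

\emph{Irrational slope.} The map $p$ cannot be a submersion, since its fibers would then be closed smooth $4$-manifolds homotopy equivalent to $N$. But $h\circ p$ is a submersion, that is, $p$ is transverse to the Hopf fibers; and transversality to a foliation is an open condition on a compact manifold. So $p$ stays transverse to the orbits of $L_\alpha$ for $\alpha$ near $1$. We then identify the leaves of the pull-back (Section~\ref{sec:leaves}). Their homotopy type is governed by the homotopy fiber of $p$, not by its actual fibers.

Topologically $Y\cong N\times S^3$ does fiber over $S^3$; what is obstructed is a smooth fibration, as the conjecture demands.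

\section{Background on four-manifolds and smoothings}\label{sec:background}

\subsection{Four-manifolds}

A unimodular form $Q$ over $\mathbb Z$ is \emph{even} if $Q(x,x)$ is always even, and \emph{odd} otherwise. The signature of an even unimodular form is divisible by $8$. We write $E_8$ for the positive definite even unimodular form of rank $8$. For a closed simply connected topological $4$-manifold $N$ let $ks(N)\in H^4(N;\mathbb Z/2)=\mathbb Z/2$ be the obstruction to reducing the stable tangent microbundle of $N$ to a vector bundle; by Fact~\ref{fact:KS1} below it is the only one.

\begin{fact}[Freedman \cite{Fr}]\label{fact:Fr}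
Every unimodular form $Q$ is the intersection form of a closed simply connected topological $4$-manifold $N$. If $Q$ is even, $ks(N)\equiv\operatorname{sign}(Q)/8\pmod2$. If $Q$ is odd, both values of $ks$ occur.
\end{fact}

\begin{fact}[Donaldson \cite{Do}]\label{fact:Do}
A definite intersection form of a closed simply connected smooth $4$-manifold is diagonalizable over $\mathbb Z$.
\end{fact}

For $E_8\oplus E_8$ the signature is $16$, so $ks=0$. This form is not diagonalizable over $\mathbb Z$: a nonzero diagonal unimodular form takes one of the values $\pm1$, and an even form does not.

\subsection{Smoothings and reductions}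

The tangent microbundle $\tau_M$ of a topological $n$-manifold $M$ is $M\to M\times M\to M$ (diagonal, first projection). A \emph{reduction} of $\tau_M$ to a vector bundle is a pair $(E,j)$ of a rank $n$ vector bundle $E\to M$ and a germ $j$ of microbundle isomorphism $E\to\tau_M$ over the identity. In other words, $j$ is a family of germs $j_x:(E_x,0)\to(M,x)$ such that $v\mapsto(x,j_x(v))$, $v\in E_x$, is a homeomorphism from a neighborhood of the zero section onto a neighborhood of the diagonal. Pairs which differ by a vector bundle isomorphism are identified. A smooth structure with a Riemannian metric gives the reduction $(TM,\exp)$.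

\begin{fact}[Kirby--Siebenmann {\cite[Essay IV]{KS}}]\label{fact:KS1}
$\pi_3(TOP/O)=\mathbb Z/2$ and $\pi_i(TOP/O)=0$ for $i\le6$, $i\ne3$. A topological manifold without boundary of dimension $\ge5$ is smoothable if its stable tangent microbundle reduces to a vector bundle.
\end{fact}

We need a version for families. Let $M$ be a closed topological $n$-manifold. A \emph{sliced} smooth structure on $\Delta^k\times M$ is one for which the projection to $\Delta^k$ is a smooth submersion; it is locally diffeomorphic, over $\Delta^k$, to an open subset of $\Delta^k$ times $\mathbb R^n$.
\begin{itemize}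
\item $S'(M)$ is the simplicial set whose $k$-simplices are sliced smooth structures on $\Delta^k\times M$ with a smooth Riemannian metric along the slices.
\item $R(M)$ is the simplicial set whose $k$-simplices are the families over $\Delta^k$ of reductions of $\tau_M$: pairs $(E,j)$ with $E$ a rank $n$ vector bundle on $\Delta^k\times M$ and $j:E\to\Delta^k\times\tau_M$ a germ of isomorphism, up to vector bundle isomorphism.
\item $D:S'(M)\to R(M)$ sends a family to its slicewise tangent bundle with the slicewise exponential maps.
\end{itemize}

\begin{fact}[{\cite[Essay V]{KS}}, \cite{BL}]\label{fact:KS2}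
If $M$ is closed of dimension $n\ge5$, then $D$ is a homotopy equivalence of Kan complexes.
\end{fact}

In the references the source is the simplicial set $S(M)$ of sliced smooth structures without metrics, and the target is described as the sections of the bundle with fiber $TOP(n)/O(n)$ associated to $\tau_M$. The metrics carry no information. Slicewise metrics given compatibly on $\partial\Delta^k\times M$ extend over $\Delta^k\times M$, by a partition of unity, since the structures are locally products and the positive definite forms are an open convex set; so $S'(M)\to S(M)$ is a trivial Kan fibration. That $R(M)$ is a Kan complex is easy to see. A linear isomorphism is determined by its germ, so a pair $(E,j)$ has no nontrivial automorphisms; compatible families on the faces of a horn therefore glue, and the result extends by pull-back along a retraction of $\Delta^k$ onto the horn.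

\begin{lemma}[Naturality]\label{lem:natural}
Let $\Phi(b,x)=(b,\Phi_b(x))$ be a homeomorphism of $\Delta^k\times M$ over $\Delta^k$. For a $k$-simplex $c$ of $S'(M)$ let $\Phi^*c$ be the pulled-back family, so that $\Phi:\Phi^*c\to c$ is a diffeomorphism and isometric on slices. For a $k$-simplex $(E,j)$ of $R(M)$ put
\[
\Phi^*(E,j)=(\Phi^*E,\;j'),\qquad j'_{(b,x)}=\Phi_b^{-1}\circ j_{\Phi(b,x)} .
\]
Then $D(\Phi^*c)=\Phi^*D(c)$.
\end{lemma}

\begin{proof}
The slicewise differential of $\Phi$ is a vector bundle isomorphism from the slicewise tangent bundle of $\Phi^*c$ to the pull-back under $\Phi$ of that of $c$. Since $\Phi_b$ is an isometry of slices, $\Phi_b\circ\exp_x=\exp_{\Phi_b(x)}\circ\,d\Phi_b$, that is, $\exp_x=(\Phi_b^{-1}\circ\exp_{\Phi_b(x)})\circ d\Phi_b$. So the differential identifies the two families of germs.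
\end{proof}

The same formulas apply to families over the square $[0,1]^2$, triangulated by two $2$-simplices.

\section{A smooth bundle over \texorpdfstring{$S^2$}{S2} with total space \texorpdfstring{$N\times S^3$}{N x S3}}\label{sec:bundle}

In this section $N$ is a closed simply connected topological $4$-manifold with $ks(N)=0$; nothing else about $N$ is used. Let $S^1=\mathbb R/2\pi\mathbb Z$, $M=N\times S^1$, and let
\[
R_s(a,\theta)=(a,\theta+2\pi s),\qquad s\in[0,1],
\]
be the loop of rotations of $M$. The Hopf map $h:S^3\to S^2$, $h(z)=[z_1:z_2]$, is a principal circle bundle with clutching loop of degree $\pm1$. So the composite $h\circ\mathrm{pr}_2:N\times S^3\to S^2$ is the bundle with fiber $M$ and clutching loop $R$ or $R^{-1}$ in $\mathrm{Homeo}(M)$. To smooth it fiberwise it is enough to find a smooth structure $\sigma$ on $M$ such that the loop $R$ can be deformed into the diffeomorphisms of $M_\sigma$. The rotations themselves need not be diffeomorphisms of $M_\sigma$. But the \emph{tangential} data on $M$ can be chosen invariant under rotation, and by Fact~\ref{fact:KS2} this suffices.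

\begin{proposition}\label{prop:loop}
There are a smooth structure $\sigma$ on $M=N\times S^1$ and a loop $\rho_s$ of diffeomorphisms of $M_\sigma$, $\rho_0=\rho_1=\mathrm{id}$, such that $(s,x)\mapsto(s,\rho_s(x))$ is a diffeomorphism of $(\mathbb R/\mathbb Z)\times M_\sigma$ and $\rho$ is homotopic to $R$ as a based loop in $\mathrm{Homeo}(M)$.
\end{proposition}

\begin{proof}
\emph{Step 1: a rotation invariant reduction.} The manifold $N$ has the homotopy type of a $4$-dimensional complex. By Fact~\ref{fact:KS1} the only obstruction to reducing its stable tangent microbundle to a vector bundle is $ks(N)=0$, so the $5$-manifold $N\times\mathbb R$ is smoothable. This is where $ks(N)=0$ is used. Choose a smooth structure and a metric on $N\times\mathbb R$ and let $E\to N$ be the restriction of its tangent bundle to $N\times0$. The exponential map gives germs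
\[
j_a:(E_a,0)\to(N\times\mathbb R,(a,0)),\qquad a\in N .
\]
Define a reduction $\lambda$ of $\tau_M$ as follows: its fiber over $(a,\theta)$ is $E_a$, and its germ there is
\[
v\longmapsto(a',\theta+b)\in M,\qquad\text{where } j_a(v)=(a',b).
\]
The constant families at $\lambda$ satisfy
\begin{equation}\label{eq:invariant}
\Phi^*(\mathrm{const}_\lambda)=\mathrm{const}_\lambda\qquad\text{for }\Phi(s,x)=(s,R_{-s}x).
\end{equation}
Indeed the fiber of $\Phi^*(\mathrm{const}_\lambda)$ at $(s,a,\theta)$ is the fiber of $\lambda$ over $(a,\theta-2\pi s)$, which is again $E_a$, and its germ is $v\mapsto R_s(a',\theta-2\pi s+b)=(a',\theta+b)$.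

\emph{Step 2: the structure $\sigma$.} Since $\dim M=5$, Fact~\ref{fact:KS2} applies. As $D$ is onto on components, there are a smooth structure $\sigma$ on $M$, a metric $g$ on $M_\sigma$, and a $1$-simplex $\mu=(\mu_u)_{0\le u\le1}$ of $R(M)$ from $D(\sigma,g)$ to $\lambda$.

\emph{Step 3: rotating $\sigma$ gives a null-homotopic loop.} With $\Phi$ as in \eqref{eq:invariant}, let $c=\Phi^*(\mathrm{const}_{(\sigma,g)})$. This is a $1$-simplex of $S'(M)$; its slice at $s$ is the push-forward $(R_s)_*(\sigma,g)$, and it is a loop at $(\sigma,g)$ as $R_0=R_1=\mathrm{id}$. By Lemma~\ref{lem:natural}, $D(c)=\Phi^*(\mathrm{const}_{D(\sigma,g)})$. Now consider the family of reductions over $[0,1]^2\ni(s,u)$ that is the pull-back of the family $\mu_u$ (constant in $s$) by the homeomorphism $(s,u,x)\mapsto(s,u,R_{-s}x)$. Its edge $u=0$ is $D(c)$; its edge $u=1$ is constant at $\lambda$, by \eqref{eq:invariant}; its edges $s=0$ and $s=1$ are both $\mu$. Hence $[D(c)]=1$ in $\pi_1(R(M),D(\sigma,g))$. By Fact~\ref{fact:KS2}, $[c]=1$ in $\pi_1(S'(M),(\sigma,g))$. As $S'(M)$ is a Kan complex, there is a $2$-simplex $\kappa$ of $S'(M)$, over a triangle $\Delta^2$ with vertices $v_0,v_1,v_2$, which equals $c$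 on the edge $[v_0,v_1]$ and is constant at $(\sigma,g)$ on the edges $[v_2,v_0]$ and $[v_2,v_1]$.

\emph{Step 4: from structures to diffeomorphisms.} We trivialize the family $\kappa$ and compare the trivialization with the ones that are already given over the edges. By Ehresmann's theorem (choose a smooth connection on the proper submersion $(\Delta^2\times M,\kappa)\to\Delta^2$ and use parallel transport along the segments issuing from $v_2$) there is a homeomorphism $G$ of $\Delta^2\times M$ over $\Delta^2$, with $G_{v_2}=\mathrm{id}$, which is a diffeomorphism from $\Delta^2\times M_\sigma$ to $(\Delta^2\times M,\kappa)$.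
Over the edges $[v_2,v_0]$ and $[v_2,v_1]$ the structure $\kappa$ is the product structure, so there $G_b$ is a smooth path of diffeomorphisms of $M_\sigma$. Over $[v_0,v_1]$, parametrized by $s$, the map $\Phi$ is a diffeomorphism from $c$ to the product structure; so $R_s^{-1}G_s$ is a smooth path of diffeomorphisms of $M_\sigma$. As $R_0=R_1=\mathrm{id}$, these fit together to a loop $\beta$ over $\partial\Delta^2$, traversed from $v_2$ via $v_0$ and $v_1$ back to $v_2$, given by
\[
\beta_b=\hat R_b^{-1}G_b,\qquad \hat R_b=\begin{cases}R_s&\text{if }b\in[v_0,v_1]\text{ has parameter }s,\\ \mathrm{id}&\text{otherwise.}\end{cases}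
\]
The loop $G|_{\partial\Delta^2}$ is null-homotopic in $\mathrm{Homeo}(M)$ because $G$ is defined over $\Delta^2$. In a topological group a pointwise product of loops based at the identity is homotopic to their concatenation, so $\beta\simeq R^{-1}$. Let $\rho$ be the pointwise inverse of $\beta$, reparametrized so as to be constant near the ends of the three edges. Then $\rho$ is smooth and homotopic to $R$.
\end{proof}

\begin{proposition}\label{prop:Y}
There are a closed simply connected smooth $7$-manifold $Y$, a smooth fiber bundle $q:Y\to S^2$, a homeomorphism $H:Y\to N\times S^3$ with $h\circ\mathrm{pr}_2\circ H=q$, and a smooth map $p:Y\to S^3$ with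
\begin{equation}\label{eq:p}
h\circ p=q,\qquad p\simeq\mathrm{pr}_2\circ H .
\end{equation}
In particular the homotopy fiber of $p$ is homotopy equivalent to $N$.
\end{proposition}

\begin{proof}
Let $q:Y\to S^2$ be the smooth bundle with fiber $M_\sigma$ obtained by gluing two copies of $D^2\times M_\sigma$ along $S^1\times M_\sigma$ by the loop $\rho$ if $h\circ\mathrm{pr}_2:N\times S^3\to S^2$ has clutching loop $R$, and by the pointwise inverse of $\rho$ if it has clutching loop $R^{-1}$. Bundles over $S^2$ with homotopic clutching loops in $\mathrm{Homeo}(M)$ are isomorphic as topological bundles. As $\rho\simeq R$, this gives $H$. In particular $Y$ is closed and simply connected.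

The map $\mathrm{pr}_2\circ H$ is a continuous lift of the smooth map $q$ through $h$, that is, a continuous section of the smooth circle bundle $q^*S^3\to Y$. It is homotopic through sections to a smooth section, and this is the required $p$. The homotopy fiber of $p$ is that of $\mathrm{pr}_2\circ H$, hence that of $\mathrm{pr}_2:N\times S^3\to S^3$.
\end{proof}

\section{The foliation and its leaves}\label{sec:leaves}

We keep $N$, $Y$, $q$, $p$ from Proposition~\ref{prop:Y}. For real $\alpha$ write
\[
t\cdot z=(e^{it}z_1,e^{i\alpha t}z_2),\qquad \xi_\alpha(z)=(iz_1,i\alpha z_2)
\]
for the flow of $L_\alpha$ on $S^3$ and its generating vector field. For $\alpha=1$ the orbits are the fibers of $h$.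

\subsection{Perturbing the slope}

The map $p$ is transverse to the orbits of $\xi_\alpha$ if and only if the linear maps
\begin{equation}\label{eq:A}
A_y:T_yY\oplus\mathbb R\to T_{p(y)}S^3,\qquad A_y(v,\tau)=dp(v)-\tau\,\xi_\alpha(p(y)),
\end{equation}
are onto for all $y\in Y$. For $\alpha=1$ they are onto, since $dh\circ dp=dq$ is onto and $\ker dh$ is spanned by $\xi_1$. As $Y$ is compact, they are onto for all $\alpha$ close to $1$. From now on we fix such an $\alpha$ which is irrational. Then $\xi_\alpha$ has no zeros, and $L=L_\alpha\cong\mathbb R$ is dense in $T^2$ and acts locally freely on $X=S^3$. Let $\mathscr F_X$ be the foliation by $L$-orbits and put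
\[
\mathscr F=p^*\mathscr F_X .
\]
It has codimension $2$ and leaves of dimension $5$. It is Riemannian: $L$ acts by isometries of the round metric, so $\mathscr F_X$ is Riemannian, and the transverse metric pulls back. The action of $T^2$ on $S^3$ is effective, and $S^3$ is simply connected and oriented. So the data have the required form, and it remains to find the leaves and to verify (C2)--(C4).

\subsection{The smallest case}

Why should the leaves of $p^*\mathscr F_X$ be well behaved if $p$ is not a submersion? Here is a case, outside the construction above, where one can see everything.

\begin{example}\label{ex:fold}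
Take $Y=S^3$, $\alpha=1$ and $p(z)=e^{if(z)}z$ with $f(z)=2\operatorname{Im}z_1$. Then $h\circ p=h$, so $p$ is transverse to the Hopf fibers and $p^*\mathscr F_X$ is the Hopf foliation. But $p$ folds. On the orbit of $x=(1,0)$ it is $(e^{is},0)\mapsto(e^{i(s+2\sin s)},0)$. The function $s+2\sin s$ increases on $[0,2\pi/3]$ from $0$ to $2\pi/3+\sqrt3$, decreases on $[2\pi/3,4\pi/3]$ to $4\pi/3-\sqrt3$, and then increases to $2\pi$. So $p$ has one preimage over $(1,0)$ and three over $(-1,0)$: the number of points in its fibers is not constant, even along one orbit. Now record, together with $y$, the time at which the orbit reaches $p(y)$: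
\[
Z_x=\{(y,t)\in Y\times\mathbb R:p(y)=t\cdot x\}=\{(e^{is}x,\;s+f(e^{is}x)):s\in\mathbb R\}.
\]
This is a line, for every $x\in S^3$. It is the universal cover of the leaf through $x$, and it is contractible, as is the homotopy fiber of $p\simeq\mathrm{id}$. A fold of $p$ on the orbit of $x$ shows only in the fact that the function $t$ on $Z_x$ is not monotone. For irrational slope the orbits of points with $z_1z_2\ne0$ do not close up, and $Z_x$ will be the leaf itself.
\end{example}

\subsection{The leaves}

Return to the general case, and for $x\in S^3$ put
\[
Z_x=\{(y,t)\in Y\times\mathbb R:p(y)=t\cdot x\}.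
\]

\begin{lemma}\label{lem:bundle}
The map $\Theta:Y\times\mathbb R\to S^3$, $\Theta(y,t)=(-t)\cdot p(y)$, is a smooth fiber bundle with fibers $\Theta^{-1}(x)=Z_x$. Each $Z_x$ is homotopy equivalent to the homotopy fiber of $p$, that is, to $N$; in particular it is nonempty and connected.
\end{lemma}

\begin{proof}
Write $t_*$ for the differential of $x\mapsto t\cdot x$. As the flow preserves $\xi_\alpha$,
\[
d\Theta_{(y,t)}(v,\tau)=(-t)_*A_y(v,\tau).
\]
So $\Theta$ is a submersion. As $Y\times\mathbb R$ is not compact, we need control of horizontal lifts. Fix a metric on $Y$, and use the product metric on $Y\times\mathbb R$ and the round metric on $S^3$. The right inverses $B_y=A_y^{T}(A_yA_y^{T})^{-1}$ of $A_y$ depend smoothly on $y$, and $|B_y|\le C$ since $Y$ is compact. For $u\in T_{\Theta(y,t)}S^3$ the vector $B_y(t_*u)$ is a lift of $u$ to $(y,t)$, and it has norm at most $C|u|$ because the flow is by isometries. Hence the horizontal lift of a curve of length $\ell$ has length at most $C\ell$. Since $Y\times\mathbb R$ is complete, the lift exists along the whole curve, and parallel transport trivializes $\Theta$ locally.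

A fiber of a bundle is its homotopy fiber. The inclusion $Y\times0\to Y\times\mathbb R$ is a homotopy equivalence on which $\Theta$ restricts to $p$. So $Z_x$ is homotopy equivalent to the homotopy fiber of $p$.
\end{proof}

\begin{proposition}\label{prop:leaves}
For every $x\in S^3$ the set $\ell_x=p^{-1}(Lx)$ is exactly one leaf of $\mathscr F$, and $\pi:Z_x\to Y$, $(y,t)\mapsto y$, is an immersion onto it. If the isotropy group $L_x$ is trivial, in particular if $x_1x_2\ne0$, then $\pi:Z_x\to\ell_x$ is a diffeomorphism for the leaf topology.
\end{proposition}

\begin{proof}
We have $T_{(y,t)}Z_x=\{(v,\tau):dp(v)=\tau\xi_\alpha(p(y))\}$. So $\pi$ is an immersion ($v=0$ forces $\tau=0$), it is tangent to $\mathscr F$, and $\dim Z_x=5$ is the leaf dimension. As $Z_x$ is connected, $\pi(Z_x)=p^{-1}(Lx)$ lies in one leaf. Conversely, let $(y,t)\in Z_x$ and let $\gamma$ be a leaf path starting at $y$. Then $p\gamma$ runs in the orbit $Lx$, so $p\gamma(s)=t(s)\cdot x$ with $t(\cdot)$ continuous and $t(0)=t$. Thus $\gamma$ lifts to the path $(\gamma(s),t(s))$ in $Z_x$, and $\pi(Z_x)$ is the whole leaf. If $L_x$ is trivial, then $t$ is determined by $y$, so $\pi:Z_x\to\ell_x$ is a bijective immersion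 between manifolds of the same dimension. Finally $t\cdot x=x$ with $x_1x_2\ne0$ forces $t,\alpha t\in2\pi\mathbb Z$, hence $t=0$ as $\alpha$ is irrational.
\end{proof}

\begin{proposition}\label{prop:holonomy}
The map $p$ induces an equivalence of the holonomy pseudogroups of $\mathscr F$ and $\mathscr F_X$.
\end{proposition}

\begin{proof}
Take a total transversal of $\mathscr F$ consisting of small discs, each mapped diffeomorphically by $p$ onto a transversal disc of $\mathscr F_X$. The image discs form a total transversal of $\mathscr F_X$, since $p$ meets every leaf. Under $p$, the holonomy of $\mathscr F$ along a leaf path is the holonomy of $\mathscr F_X$ along the image path. Conversely, consider a holonomy germ of $\mathscr F_X$ from $p(y)$ to $p(y')$, where $y$ and $y'$ lie in the transversal of $\mathscr F$. Up to homotopy its path is $s\mapsto(st)\cdot p(y)$ for some $t$ with $t\cdot p(y)=p(y')$. Both $(y,0)$ and $(y',t)$ lie in the \emph{connected} manifold $Z_{p(y)}$. A path joining them projects to a leaf path of $\mathscr F$ whose $p$-image is $t(s)\cdot p(y)$ with $t(0)=0$, $t(1)=t$. This is homotopic in the orbit, rel endpoints, to the given path, and so has the same holonomy.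
\end{proof}

\begin{proposition}\label{prop:generic}
The generic leaves of $\mathscr F$ are the leaves $\ell_x$ with $x_1x_2\ne0$. They are diffeomorphic to $Z_x$, hence homotopy equivalent to $N$. The map $p$ is a classifying map with properties \textup{(C1)--(C4)}, and $X=S^3$ with $(T^2,L_\alpha)$ is the orbifold associated to $\mathscr F$.
\end{proposition}

\begin{proof}
Let $x_1x_2\ne0$. A loop in $\ell_x$ maps to a null-homotopic loop in $Lx\cong\mathbb R$, so $\ell_x$ has no holonomy. We claim that $\overline{\ell_x}=p^{-1}(T^2x)$. The right side is closed and contains $\ell_x$. Let $p(y')\in T^2x$, and choose $t_k$ with $t_k\cdot x\to p(y')$. The map $(y,s)\mapsto s\cdot p(y)$ is a submersion at $(y',0)$, by transversality. So for large $k$ we can write $t_k\cdot x=s_k\cdot p(y_k)$ with $(y_k,s_k)\to(y',0)$. Then $p(y_k)\in Lx$, that is, $y_k\in\ell_x$, and $y'\in\overline{\ell_x}$. The surface $T^2x$ contains the direction $\xi_\alpha$, so $p$ is transverse to it, and $\dim\overline{\ell_x}=7-1=6$.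

If $x_1x_2=0$, then $Lx$ is a closed circle, and $\ell_x=p^{-1}(Lx)$ is closed of dimension $5$. So the generic leaves are as stated, and the homotopy type follows from Lemma~\ref{lem:bundle} and Proposition~\ref{prop:leaves}.

Property (C1) holds by construction. Property (C2) is Proposition~\ref{prop:holonomy}, and it says that $X$ is the associated orbifold. Property (C3) holds because the homotopy fiber of $p$ and the generic leaf are both homotopy equivalent to $N$. Finally $\dim Y-\dim X=4=6-2=\dim\overline{\ell_x}-\dim T^2$, which is the cohomological dimension of $N$; this is (C4).
\end{proof}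

\subsection{Proof of Theorem~\ref{thm:main}}\label{subsec:end}

Let $N$ have form $E_8\oplus E_8$; then $ks(N)=0$, and Propositions~\ref{prop:Y} and \ref{prop:generic} give $Y$, $\mathscr F$ and $p$, with $F\simeq N$. Suppose that $F_0$ is a closed smooth manifold homotopy equivalent to $F\simeq N$. Then $F_0$ is connected and simply connected, hence orientable, and its dimension is the largest degree in which its homology is nonzero, namely $4$. Its intersection form is $\pm(E_8\oplus E_8)$, which is definite but not diagonalizable over $\mathbb Z$. This contradicts Fact~\ref{fact:Do}. The generic leaf depends on $\mathscr F$ alone, so no choice of classifying map or of Seifert fibration helps, and the conjecture is false. \qed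

\section{Which intersection forms occur}

In this section we prove Theorem~\ref{thm:forms}.

\subsection{(ii) implies (i)}

Under (ii), Fact~\ref{fact:Fr} gives a closed simply connected topological $4$-manifold $N$ with form $Q$ and $ks(N)=0$: this is automatic if $Q$ is even, since then $\operatorname{sign}Q\equiv0\pmod{16}$, and can be arranged if $Q$ is odd. Sections~\ref{sec:bundle} and \ref{sec:leaves} (before \S\ref{subsec:end}) used only $ks(N)=0$. They give a foliation with $X=S^3$, $m=1$ and generic leaf homotopy equivalent to $N$. If the conjecture held for it, then, as in \S\ref{subsec:end}, $F_0$ would be a closed simply connected smooth $4$-manifold with form $\pm Q$, hence with form $Q$ for a suitable orientation. So we have a counterexample if $Q$ is not the form of such a manifold. By Fact~\ref{fact:Do} this applies to all definite non-diagonalizable $Q$ satisfying (ii). The form $E_8\oplus\langle1\rangle$ is odd, and it is not diagonalizable because it has only two vectors of square $1$.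

\subsection{(i) implies (ii): the leaf as a manifold over the line}

Let $\mathscr F$ be a foliation as in (i), with classifying map $p:Y\to X$. Let $N$ be a closed simply connected topological $4$-manifold with form $Q$ homotopy equivalent to the generic leaf. By (C4), $d=4$. We look for a closed smooth $4$-manifold inside a generic leaf which has the same signature as $Q$ and is spin if $Q$ is even; Rokhlin's theorem then gives (ii). As in Example~\ref{ex:fold}, a generic leaf carries a time function $t$, and our $4$-manifold will be a level set of $t$. It need not be homotopy equivalent to $N$, but it is close enough.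

\emph{The leaf $W$.} Since $X$ is oriented, its singular set has codimension $\ge2$, so its regular part is a connected manifold, on which $T^r$ acts effectively. Principal isotropy groups of an effective torus action on a connected manifold are trivial, so there is a regular point $x$ with trivial $T^r$-isotropy; all points of $T^rx$ are then regular. By (C2) exactly one leaf $W$ lies over $Lx$, that is, $p^{-1}(Lx)=W$. It has no holonomy, because $Lx\cong\mathbb R$ lies in the regular part. The leaf closures of $\mathscr F_X$ are the $T^r$-orbits, and codimensions of leaf closures are preserved by an equivalence of pseudogroups; so $\overline W$ has maximal dimension. Thus $W$ is a generic leaf and $W\simeq N$. Let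
\[
Z_x=\{(y,t)\in Y\times\mathbb R:p(y)=t\cdot x\}.
\]
By transversality, $(y,t)\mapsto(-t)\cdot p(y)$ is a submersion at every point mapped to $x$. So $Z_x$ is a closed submanifold of $Y\times\mathbb R$, of dimension $\dim Y+1-\dim X=5$, which is the leaf dimension. As in the proof of Proposition~\ref{prop:leaves}, the projection $Z_x\to Y$ is an immersion tangent to $\mathscr F$. Its image is $p^{-1}(Lx)=W$, and it is injective because $L_x$ is trivial. So $Z_x\to W$ is a diffeomorphism for the leaf topology. The coordinate $t$ becomes a smooth function $t:W\to\mathbb R$. It is proper, because $Y$ is compact.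

\emph{The function $t$ is unbounded in both directions.} Let $(y,t_0)\in Z_x$. The map $(y',s)\mapsto s\cdot p(y')$ is a submersion at $(y,0)$, so for each $\varepsilon>0$ the sets $s\cdot p(Y)$, $|s|<\varepsilon$, cover a neighborhood of $p(y)$. As $L\cong\mathbb R$ is a one-parameter group in a compact group, there are $t_k\to+\infty$, and likewise $t_k\to-\infty$, whose images in $T^r$ converge to the identity. Then $t_k\cdot p(y)\to p(y)$, so for large $k$ we have $t_k\cdot p(y)=s_k\cdot p(y_k)$ with $|s_k|<\varepsilon$. As $p(y)=t_0\cdot x$, this says $(y_k,t_0+t_k-s_k)\in Z_x$.

\emph{The level set $V$.} The manifold $W$ is simply connected; orient it. Let $c$ be a regular value of $t$, and put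
\[
V=t^{-1}(c),\qquad W_+=t^{-1}[c,\infty),\qquad W_-=t^{-1}(-\infty,c],\qquad i:V\hookrightarrow W .
\]
As $W$ is connected, $t$ is onto, so $V$ is a nonempty closed oriented $4$-manifold, possibly disconnected, with trivial normal bundle. We claim that $i_*[V]$ generates $H_4(W)\cong H_4(N)=\mathbb Z$. Let $H^0_{\mathrm{end}}(W)$ be the direct limit of $H^0(W\setminus K)$ over compact sets $K$. In the exact sequence
\[
0\to H^0(W)\to H^0_{\mathrm{end}}(W)\to H^1_c(W)\to H^1(W)=0
\]
the group $H^1_c(W)\cong H_4(W)$ is $\mathbb Z$, so $W$ has exactly two ends. As $t$ is proper and unbounded in both directions, one end is at $t\to+\infty$ and one at $t\to-\infty$. The class $[V]$ is Poincar\'e dual to $t^*$ of the generator of $H^1_c(\mathbb R)$. This is the image of the function that is $1$ at the $+$ end and $0$ at the $-$ end, and it generates $\mathbb Z^2/\mathbb Z(1,1)$. This proves the claim.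

Orient $N$ so that the map $f:V\to W\simeq N$ has degree one. If this reverses the given orientation, $Q$ is replaced by $-Q$, which does not affect (ii).

\subsection{The signature of \texorpdfstring{$V$}{V}}

We show $\operatorname{sign}V=\operatorname{sign}Q$. Homology and cohomology have rational coefficients in this subsection. Let $K=\ker(i_*:H_2(V)\to H_2(W))$. For $\varphi\in H^2(N)$ put $f^!\varphi=f^*\varphi\cap[V]$. As $f$ has degree one, $f_*f^!\varphi=\varphi\cap[N]$. The intersection number of $f^!\varphi$ and $f^!\psi$ is $\langle f^*(\varphi\psi),[V]\rangle=\langle\varphi\psi,[N]\rangle$, and that of $f^!\varphi$ with $k\in K$ is $\langle\varphi,f_*k\rangle=0$. So $H_2(V)$ is the orthogonal sum of $K$ and a copy of $(H^2(N),Q)$. In particular $K$ is nondegenerate, and we have to show $\operatorname{sign}K=0$. Let $i_\pm:V\to W_\pm$ be the inclusions and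
\[
K_\pm=\ker\bigl(i_{\pm*}:H_2(V)\to H_2(W_\pm)\bigr)\subset K .
\]

\emph{$K_\pm$ is isotropic.} Chains in $W_+$ bounding two given elements of $K_+$ lie in a compact piece $P=t^{-1}[c,c']$, with $c'$ a regular value. For a compact oriented $5$-manifold $P$ the kernel of $H_2(\partial P)\to H_2(P)$ is isotropic for the intersection form of $\partial P$, which on $H_2(V)$ is, up to sign, that of $V$. For $K_-$ use $t^{-1}[c',c]$.

\emph{$K=K_++K_-$.} Let $v\in K$. Then $(i_{+*}v,0)\in H_2(W_+)\oplus H_2(W_-)$ maps to $i_*v=0$ in $H_2(W)$. By the Mayer--Vietoris sequence there is $u\in H_2(V)$ with $i_{+*}u=i_{+*}v$ and $i_{-*}u=0$. So $u\in K_-$ and $v-u\in K_+$.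

Isotropic subspaces of $K$ have dimension at most $\frac12\dim K$. Hence $K_+$ and $K_-$ have exactly half the dimension of $K$, and $\operatorname{sign}K=0$.

\subsection{The even case}

Let $Q$ be even. As the normal bundle of $V$ is trivial, $w_2(V)=i^*w_2(W)$; and $w_2(V)$ is the Wu class of the oriented $4$-manifold $V$. For $u\in H^2(W;\mathbb Z/2)$ we get
\[
\langle w_2(W)u,i_*[V]\rangle=\langle w_2(V)\,i^*u,[V]\rangle=\langle(i^*u)^2,[V]\rangle=\langle u^2,[N]\rangle=0 .
\]
Here we identify $H^*(W)=H^*(N)$ and $i_*[V]=[N]$; the last equality holds because $u$ lifts to an integral class (as $H^3(N;\mathbb Z)=0$) and $Q$ is even. The mod $2$ form of $N$ is nondegenerate, so $w_2(W)=0$, and $V$ is spin. By Rokhlin's theorem, applied to each component of $V$, $\operatorname{sign}Q=\operatorname{sign}V\equiv0\pmod{16}$. This proves (ii). \qed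

\section{The range of counterexamples}

In this section we prove Theorem~\ref{thm:range}.

\subsection{The dimension of \texorpdfstring{$L$}{L}: part (a)}

Let $m=0$. Then $L$ is trivial and dense in $T^r$, so $r=0$ and $\mathscr F_X$ is the foliation by points. Let $p$ be any classifying map. By (C2) it induces a bijection of leaf spaces, so the leaves of $\mathscr F=p^*\mathscr F_X$ are the whole fibers of $p$. They are closed subsets of $Y$. Each point of $Y$ has a neighborhood on which $p$ lifts to a submersion into an orbifold chart $\tilde U$, with local group $\Gamma$; there a fiber of $p$ is the preimage of a finite $\Gamma$-orbit, and in a small product neighborhood it is a finite union of plaques. Finitely many compact neighborhoods of this kind cover $Y$, so each leaf is a finite union of compact plaques, and is compact. By (C2) the holonomy groups of the leaves are the finite local groups of $X$. So $\mathscr F$ itself is a generalized Seifert fibration with base $X$ and projection $p$, and its generic fiber is the generic leaf.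

Let $m\ge1$, and take $Y$, $\mathscr F$, $p$, $N$ from Theorem~\ref{thm:main}. On $Y\times(S^3)^{m-1}$ take the product of $\mathscr F$ with the orbit foliations of $L_{\alpha_2},\dots,L_{\alpha_m}$ on the spheres, with irrational $\alpha_j$. Put $X=(S^3)^m$ and $L=L_\alpha\times L_{\alpha_2}\times\dots\times L_{\alpha_m}\cong\mathbb R^m$, which is dense in $T^{2m}$. The generic leaf is $F\times\mathbb R^{m-1}\simeq N$, with $F$ the generic leaf of the original foliation on $Y$. The map $p\times\mathrm{id}$ is a classifying map, as (C1)--(C4) are inherited by products; here $d=4$, and the closure of the generic leaf has dimension $6+2(m-1)=2m+4$. The argument of \S\ref{subsec:end} applies.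

\subsection{Small \texorpdfstring{$d$}{d}: part (b), reduction to Poincar\'e duality}

Let $p:Y\to X$ be a classifying map and $n=\dim X$. We first show that $F$ is a Poincar\'e duality complex of formal dimension $d$. The idea is to replace $p$ by a map of closed manifolds with the same homotopy fiber; as $X$ is an orbifold, we pass to frames.

Let $\hat X$ be the bundle of oriented orthonormal frames of $X$. It is a closed oriented connected manifold, and $BX=\hat X\times_{SO(n)}ESO(n)$. Let $\hat Y\to Y$ be the pulled back principal $SO(n)$-bundle, a closed connected manifold. Up to homotopy, $\hat Y\to\hat X$ is the pull-back of $Y\to BX$ along $\hat X\to BX$, so both maps have the same homotopy fiber, which is $F$ by (C3). It is connected, as $Y$ is connected and $BX$ is simply connected.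

\emph{$F$ is finitely dominated.} In the fibration $\hat X\to BX\to BSO(n)$ the base is simply connected, and base and fiber have finitely generated homology in each degree; so does $BX$. As $BX$ and $Y$ are simply connected, their homotopy groups are finitely generated, and so are those of $F$. The group $\pi=\pi_1(F)$ is a quotient of $\pi_2(BX)$, since $\pi_1(Y)=1$. So $\pi$ is a finitely generated abelian group, and $\mathbb Z\pi$ is Noetherian. The universal cover $\tilde F$ is simply connected with finitely generated homotopy groups, so its homology is finitely generated in each degree. Finally $F$ has the homotopy type of a leaf, hence of a finite-dimensional complex. By Wall's finiteness criterion \cite{Wa1}, $F$ is finitely dominated.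

\emph{Duality.} In a fibration of connected finitely dominated spaces the total space is a Poincar\'e duality space if and only if base and fiber are, and then formal dimensions add (Gottlieb \cite{Go}, Klein \cite{Kl}). Applied to $F\to\hat Y\to\hat X$, this shows that $F$ satisfies Poincar\'e duality of formal dimension $\dim\hat Y-\dim\hat X=d$. So, up to an orientation twist of the coefficients,
\begin{equation}\label{eq:PD}
H_j(\tilde F)\cong H^{d-j}(F;\mathbb Z\pi).
\end{equation}
We use it in three forms. If $\pi$ is finite, the right side is $H^{d-j}(\tilde F)$, so $\tilde F$ is a simply connected Poincar\'e complex of dimension $d$. If $\pi$ is infinite, $H_d(\tilde F)\cong H^0(F;\mathbb Z\pi)=0$. And always $H_{d-1}(\tilde F)\cong H^1(\pi;\mathbb Z\pi)$, because $F\to B\pi$ is an isomorphism on $\pi_1$. If $F$ is aspherical, then $\pi$ is torsion free because $F$ is finite-dimensional, so $\pi\cong\mathbb Z^k$ and $F\simeq T^k$, with $k=d$ by duality.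

\subsection{Finite quotients of homotopy spheres}

The cases in which $\tilde F$ is a sphere are contained in Wall's study of Poincar\'e complexes \cite{Wa2}. Since $\pi$ is abelian there is a direct argument.

\begin{lemma}\label{lem:quotients}
Let $P$ be a connected complex homotopy equivalent to a finite-dimensional one, with $A=\pi_1(P)$ finite abelian and universal cover homotopy equivalent to $S^k$. If $k=2$, then $P\simeq S^2$ or $P\simeq\mathbb RP^2$. If $k=3$, then $P$ is homotopy equivalent to $S^3$ or to a lens space.
\end{lemma}

\begin{proof}
We show that $A$, its action on $\pi_k(P)$ and the first $k$-invariant of $P$ are those of one of the manifolds in question. The Serre spectral sequence of $S^k\to P\to BA$ has only the rows $0$ and $k$. As $P$ has no cohomology in high degrees, the differential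
\begin{equation}\label{eq:diff}
H^i(A;H^k(S^k;\mathbb Z))\to H^{i+k+1}(A;\mathbb Z)
\end{equation}
is an isomorphism for all large $i$. The same holds with $A$ replaced by any subgroup $C$ (pass to a cover of $P$), and for other coefficients. Up to sign, \eqref{eq:diff} is cup product with the $k$-invariant $\kappa_P\in H^{k+1}(A;\pi_k(P))$. Recall that for $C$ cyclic of order $c$ and $i>0$ we have $H^{2i}(C;\mathbb Z)=\mathbb Z/c$ and $H^{2i-1}(C;\mathbb Z)=0$. If $c$ is even and $\mathbb Z^-$ denotes $\mathbb Z$ with a generator of $C$ acting by $-1$, then $H^{2i-1}(C;\mathbb Z^-)=\mathbb Z/2$ and $H^{2i}(C;\mathbb Z^-)=0$.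

\emph{$k=2$.} If a cyclic group $1\ne C\subset A$ acted trivially on $H^2(S^2)$, then \eqref{eq:diff} would give $H^i(C;\mathbb Z)\cong H^{i+3}(C;\mathbb Z)$ for large $i$, which is false. So $A$ acts faithfully on $H^2(S^2)=\mathbb Z$, and $|A|\le2$. If $A=1$, then $P\simeq S^2$. If $|A|=2$, then $\kappa_P\in H^3(A;\mathbb Z^-)=\mathbb Z/2$ is nonzero, since \eqref{eq:diff} is not zero for large odd $i$. The same applies to $\mathbb RP^2$. So $P$ and $\mathbb RP^2$ have equivalent second Postnikov sections.

\emph{$k=3$.} If $g\in A$ acts by $-1$ on $H^3(S^3)$, then $C=\langle g\rangle$ has even order, and for large odd $i$ \eqref{eq:diff} would be an isomorphism from $\mathbb Z/2$ to $H^{i+4}(C;\mathbb Z)=0$. So $A$ acts trivially. If $A$ is not cyclic, it contains a group $C\cong(\mathbb Z/\ell)^2$ with $\ell$ prime, and $\dim H^i(C;\mathbb F_\ell)=i+1$ cannot equal $\dim H^{i+4}(C;\mathbb F_\ell)=i+5$. So $A\cong\mathbb Z/c$. Fix a generator $g$ of $A$, put $\zeta=e^{2\pi i/c}$, and let $u\in H^2(A;\mathbb Z)$ be the first Chern class of the character $g\mapsto\zeta$. Then $u^i$ generates $H^{2i}(A;\mathbb Z)\cong\mathbb Z/c$ for $i>0$, and \eqref{eq:diff} forces $\kappa_P=\omega u^2$ with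 $\omega$ prime to $c$. For the lens space $L(c,\omega)$, the quotient of $S^3\subset\mathbb C^2$ by the action $g(z_1,z_2)=(\zeta z_1,\zeta^{\omega}z_2)$, the $k$-invariant is up to sign the Euler class $u\cdot\omega u=\omega u^2$ of the corresponding flat $\mathbb C^2$-bundle over $BA$. The sign depends on the choice of generator of $\pi_3$. So $P$ and $L(c,\omega)$ (which is $S^3$ if $c=1$) have equivalent third Postnikov sections.

\emph{Conclusion.} If $k=2$ and $A=1$ there is nothing left to show. Otherwise let $P'$ be $\mathbb RP^2$ or $L(c,\omega)$, respectively. The obstructions to lifting the map from $P'$ to the $k$-th Postnikov section of $P$ to a map $P'\to P$ lie in $H^{i+1}(P';\pi_i(P))$ with $i>k=\dim P'$, and vanish. The lift is an isomorphism on $\pi_1$ and $\pi_k$. So on universal covers it is a map between simply connected homology $k$-spheres inducing an isomorphism on $H_k$, and it is a homotopy equivalence.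
\end{proof}

\subsection{Part (b), the cases}

\emph{$d=0$.} If $\pi$ were infinite, then $\mathbb Z=H_0(\tilde F)\cong H^0(F;\mathbb Z\pi)=0$. So $\pi$ is finite, and by \eqref{eq:PD} $\tilde F$ is contractible. Then $F$ is aspherical, and $F\simeq T^0$ is contractible.

\emph{$d=1$.} If $\pi$ were finite, then $H_1(\tilde F)\cong H^0(\tilde F)=\mathbb Z$, impossible. So $\pi$ is infinite, $H_j(\tilde F)=0$ for $j\ge1$, and $F$ is aspherical, $F\simeq S^1$.

\emph{$d=2$.} If $\pi$ is finite, $\tilde F$ is a simply connected Poincar\'e complex of dimension $2$, so $\tilde F\simeq S^2$, and $F\simeq S^2$ or $\mathbb RP^2$ by Lemma~\ref{lem:quotients}. If $\pi$ is infinite, $H_2(\tilde F)=0$, so $F$ is aspherical and $F\simeq T^2$.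

\emph{$d=3$, $\pi$ finite.} Then $H_2(\tilde F)\cong H^1(\tilde F)=0$ and $H_3(\tilde F)\cong\mathbb Z$, so $\tilde F\simeq S^3$, and $F$ is homotopy equivalent to $S^3$ or a lens space by Lemma~\ref{lem:quotients}.

\emph{$d=3$, $\operatorname{rank}\pi\ge2$.} Then $H_3(\tilde F)=0$, and $H_2(\tilde F)\cong H^1(\pi;\mathbb Z\pi)=0$ because $\pi$ has one end. So $F$ is aspherical and $F\simeq T^3$.

\emph{$d=3$, $\operatorname{rank}\pi=1$.} Then $\pi\cong\mathbb Z\times A$ with $A$ finite abelian. As $\pi$ has two ends, $H_2(\tilde F)\cong H^1(\pi;\mathbb Z\pi)\cong\mathbb Z$; also $H_3(\tilde F)=0$. So $\tilde F\simeq S^2$. Let $F'$ be the infinite cyclic cover of $F$ with $\pi_1(F')=A$. It is homotopy equivalent to a finite-dimensional complex, so $F'\simeq S^2$ or $\mathbb RP^2$ by Lemma~\ref{lem:quotients}. As $F'$ is the homotopy fiber of a map $F\to S^1$, the space $F$ is homotopy equivalent to the mapping torus of a self-homotopy equivalence $g$ of $S^2$ or $\mathbb RP^2$, and only the homotopy class of $g$ matters. On $S^2$ it is the class of the identity or of a reflection, so $F$ is homotopy equivalent to an $S^2$-bundle over $S^1$. On $\mathbb RP^2$ we claim $g\simeq\mathrm{id}$, so $F\simeq\mathbb RP^2\times S^1$.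 Indeed $g$ lifts to a map $\tilde g:S^2\to S^2$ of degree $\pm1$ that is equivariant for the antipodal map, and replacing $\tilde g$ by its negative (the other lift) we may assume degree $1$. The only obstruction to an equivariant homotopy from $\tilde g$ to the identity lies in $H^2(\mathbb RP^2;\mathbb Z^-)\cong\mathbb Z$, where $\mathbb Z^-$ is $\pi_2(S^2)$ with the action of the antipodal map. Pull-back to $H^2(S^2;\mathbb Z)=\mathbb Z$ is multiplication by $\pm2$, hence injective, and sends the obstruction to $\deg\tilde g-1=0$ up to sign.

In all cases $F$ is homotopy equivalent to a closed smooth manifold. By Theorem~\ref{thm:main} this fails for $d=4$.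

\subsection{Codimension at most one: part (c)}

In codimension $0$ the only leaf of $\mathscr F$ is $Y$. By (C2) the foliation $\mathscr F_X$ also has codimension $0$, so the $L$-orbits are open in the connected orbifold $X$, and $T^r$ acts transitively and effectively on $X$. Thus $X$ has no singular points and is a torus; being simply connected, it is a point. The map $Y\to X$ is a Seifert fibration with fiber $Y$, as required.

In codimension $1$ the foliation is transversely orientable, because $Y$ is simply connected. Its transverse Riemannian volume form is a nowhere vanishing $1$-form $\omega$. It is closed, since $d\omega$ is a basic $2$-form of a foliation of codimension $1$. As $H^1(Y;\mathbb R)=0$, $\omega=df$ for a function $f$; but $f$ has a maximum on the compact manifold $Y$, and there $\omega$ vanishes. So codimension $1$ does not occur, and a counterexample has codimension at least $2$. \qed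

\begin{thebibliography}{9}

\bibitem{BL}
D. Burghelea and R. Lashof, Trans. AMS \textbf{196}, 1974.

\bibitem{Do}
S. K. Donaldson, J. Diff. Geom. \textbf{18}, 1983.

\bibitem{Fr}
M. H. Freedman, J. Diff. Geom. \textbf{17}, 1982.

\bibitem{Go}
D. H. Gottlieb, Proc. AMS \textbf{76}, 1979.

\bibitem{KS}
R. C. Kirby and L. C. Siebenmann, \emph{Foundational Essays}, 1977.

\bibitem{Kl}
J. R. Klein, Math. Ann. \textbf{319}, 2001.

\bibitem{Source}
\emph{Riemannian foliations on simply connected manifolds and actions of tori on orbifolds}, doi:10.1215/ijm/1255988064,
\url{https://projecteuclid.org/accountAjax/Download?downloadType=journal%20article&urlId=10.1215%2Fijm%2F1255988064&isResultClick=True}.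

\bibitem{Wa1}
C. T. C. Wall, Ann. of Math. \textbf{81}, 1965.

\bibitem{Wa2}
C. T. C. Wall, \emph{Poincar\'e complexes I}, Ann. of Math. \textbf{86}, 1967.

\end{thebibliography}

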